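\title{Stars and Aronszajn trees of rays in ends of degree $\aleph_1$:\\ an independence result}

\begin{abstract}
We ask whether every end of degree $\aleph_1$ of a graph contains $\aleph_1$ disjoint rays arranged like a connected graph, or a family of disjoint rays arranged like an Aronszajn tree. We show that this statement is independent of ZFC. It holds under Martin's axiom $\mathrm{MA}_{\aleph_1}$, already under its restriction to finite-support products of countable posets, and it fails under $\diamondsuit$. Both answers are consistent with $2^{\aleph_0}=\kappa$ for every cardinal $\kappa\ge\aleph_2$ with $\kappa^{\aleph_0}=\kappa$ in $L$.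
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{How the rays of an end are linked}

A \emph{ray} is a one-way infinite path, and its subrays are its \emph{tails}. For vertex sets or subgraphs $A$ and $B$, an \emph{$A$--$B$ path} is a finite path that meets $A$ exactly in its first and $B$ exactly in its last vertex. Two rays of a graph $G$ are \emph{equivalent} if $G$ contains infinitely many pairwise disjoint paths between them. The equivalence classes are the \emph{ends} of $G$. The rays in an end $\varepsilon$ are the \emph{$\varepsilon$-rays}, and the \emph{degree} of $\varepsilon$ is the maximum cardinality of a family of pairwise disjoint $\varepsilon$-rays.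

The degree counts disjoint rays but does not say how they are linked. Any two of them are joined by infinitely many disjoint paths, but these paths may run through other rays of the family, and the paths for different pairs may collide. The following definition asks for links that are direct and independent.

\begin{definition}\label{def:graph}
Let $H$ be a graph. A family $(R_h:h\in V(H))$ of pairwise disjoint $\varepsilon$-rays is \emph{arranged like $H$} if for every edge $e=hh'$ of $H$ there is an infinite set $\mathcal P_e$ of pairwise disjoint $R_h$--$R_{h'}$ paths, each meeting $\bigcup_k R_k$ only in its end vertices, such that paths from distinct sets $\mathcal P_e,\mathcal P_{e'}$ meet only in vertices that lie on rays of the family. The end $\varepsilon$ \emph{contains a connected ray graph of size $\aleph_1$} if some family of $\varepsilon$-rays is arranged like a connected graph $H$ with $|V(H)|=\aleph_1$.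
\end{definition}

\begin{example}\label{ex:finite}
Every finite family $(R_h:h\in I)$ of pairwise disjoint $\varepsilon$-rays is arranged like a connected graph. Let $H$ be the graph on $I$ in which $hh'$ is an edge if there are infinitely many disjoint $R_h$--$R_{h'}$ paths that meet the rays only in their end vertices. Suppose $I=I_1\cup I_2$ is a partition into nonempty sets with no edge of $H$ across. Take infinitely many disjoint paths from a ray with index in $I_1$ to a ray with index in $I_2$, and on each of them the segment from its last vertex on $\bigcup_{h\in I_1}R_h$ to the next vertex on a ray. Since $I$ is finite, infinitely many segments join the same pair of rays, which is then an edge across. So $H$ is connected. The sets $\mathcal P_e$ are chosen by letting the edges of $H$ take turns, each new path avoiding the finitely many paths chosen before.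
\end{example}

A \emph{$\kappa$-star of rays} is a family arranged like a star with $\kappa$ leaves: a \emph{center} $R$, \emph{leaves} $R_i$ $(i<\kappa)$, and infinite sets $\mathcal P_i$ of disjoint $R_i$--$R$ paths that avoid the other leaves, where paths from distinct sets meet only on $R$. A connected graph in which all degrees are countable is countable, by induction on the distance from a fixed vertex. So a connected graph with $\aleph_1$ vertices has a vertex of degree $\aleph_1$, and the rays indexed by this vertex and its neighbors form a star. Hence
\begin{equation}\label{eq:star}
\begin{array}{c}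
\text{$\varepsilon$ contains a connected ray graph of size $\aleph_1$}\\
\text{if and only if $\varepsilon$ contains an $\aleph_1$-star of rays.}
\end{array}
\end{equation}
Halin conjectured that every end of degree $\aleph_1$ contains an $\aleph_1$-star of rays. This conjecture is known to be false. To see what else can hold a family of rays together, note that the pigeonhole step in Example~\ref{ex:finite} breaks down for infinite families: a ray can send infinitely many disjoint paths to a union of rays and only finitely many to each of them.

\begin{example}\label{ex:limit}
For $i\le\omega$ let $R_i$ be the ray $(i,0)(i,1)(i,2)\dots$, and add the edges $(i,j)(i+1,j)$ for $i,j<\omega$ and the edges $(\omega,j)(j,0)$ for $j<\omega$. All $R_i$ belong to one end: $R_\omega$ is joined to the ray $Q=(0,0)(1,0)(2,0)\dots$ by infinitely many disjoint edges, and $Q$ is joined to $R_0$ by the disjoint paths $(n,0)\dots(n,n)\dots(0,n)$ for $n\ge1$. Every vertex lies on some $R_i$, so a direct link between two rays is an edge, and $R_\omega$ has exactly one edge to each $R_j$. Thus $\omega$ is an isolated vertex of every graph $H$ like which $(R_i:i\le\omega)$ is arranged. The ray $R_\omega$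 is attached to the sequence $R_0,R_1,\dots$ as a limit.
\end{example}

Limits of this kind are described by order trees. An \emph{order tree} is a partial order $(T,\le)$ with a least element, the \emph{root}, in which every down-closure $\lceil t\rceil=\{t'\in T:t'\le t\}$ is well-ordered. We write $\lceil t\rceil^\circ=\lceil t\rceil\setminus\{t\}$. The \emph{height} $\mathrm{ht}(t)$ is the order type of $\lceil t\rceil^\circ$, the \emph{level} $T_\alpha$ is the set of nodes of height $\alpha$, we put $T_{<\alpha}=\bigcup_{\beta<\alpha}T_\beta$, and the height of $T$ is the least $\alpha$ with $T_\alpha=\emptyset$. A node is a \emph{limit} if it is not the root and has no immediate predecessor. An \emph{Aronszajn tree} is an order tree of height $\omega_1$ all of whose levels are countable and which has no uncountable chain.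

\begin{definition}\label{def:tree}
Let $T$ be an order tree. A family $(R_t:t\in T)$ of pairwise disjoint $\varepsilon$-rays is \emph{arranged like $T$} if for every non-root $t\in T$ there is an infinite set $\mathcal P_t$ of pairwise disjoint paths from $R_t$ to $\bigcup_{s<t}R_s$ such that
\begin{enumerate}
\item[(T1)] each path in $\mathcal P_t$ meets $\bigcup_{s\in T}R_s$ only in its end vertices;
\item[(T2)] paths from distinct sets $\mathcal P_t,\mathcal P_{t'}$ meet only in vertices of the rays;
\item[(T3)] if $t$ has an immediate predecessor $p$, all paths in $\mathcal P_t$ end on $R_p$;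
\item[(T4)] if $t$ is a limit, then for every $s<t$ only finitely many paths in $\mathcal P_t$ end on $\bigcup_{s'\le s}R_{s'}$.
\end{enumerate}
\end{definition}

The family of Example~\ref{ex:limit} is arranged like the chain $\omega+1$. In an end without an $\aleph_1$-star, Aronszajn trees are the only uncountable patterns of this kind: if a family is arranged like an uncountable order tree, then the nodes of countable height form an Aronszajn tree like which the corresponding subfamily is arranged (Lemma~\ref{lem:territory} and Remark~\ref{rem:aronszajn}). The following question is Problem~3 of \cite{ordertrees}: is the statement (Q) true?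

\begin{quote}
\textbf{(Q)}\quad Every end of degree $\aleph_1$ contains a connected ray graph of size $\aleph_1$ or a family of rays arranged like an Aronszajn tree.
\end{quote}

One would guess that it is. Given an end without an $\aleph_1$-star, delete from the graph an increasing $\omega_1$-sequence of suitable countable sets. We show in Section~\ref{sec:structure}, in ZFC, that the components that still contain rays of the end are ordered by reverse inclusion like an Aronszajn tree. It remains to choose one ray for each node, together with linking paths. The catch is that at each countable stage one has to decide on which ray a vertex lies, and these decisions are tested at $\aleph_1$ later stages. Whether they can be made correctly depends on the axioms of set theory.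

\subsection{Results}

A limit ordinal is always nonzero. A limit ordinal $\alpha$ is a \emph{limit point} of $E\subseteq\omega_1$ if $E\cap\alpha$ is unbounded in $\alpha$. The set $E$ is a \emph{club} if it is unbounded in $\omega_1$ and contains its limit points below $\omega_1$, and a subset of $\omega_1$ is \emph{stationary} if it meets every club. The intersection of two clubs is a club, so the intersection of a stationary set with a club is stationary. The limit points of a club form a club. For every $f:\omega_1\to\omega_1$, the limit ordinals $\alpha<\omega_1$ that are \emph{closed under $f$}, that is, $f(\xi)<\alpha$ for all $\xi<\alpha$, form a club. The principle $\diamondsuit$ states that there are sets $Z_\alpha\subseteq\alpha$ $(\alpha<\omega_1)$ such that for every $Z\subseteq\omega_1$ the set $\{\alpha:Z\cap\alpha=Z_\alpha\}$ is stationary.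

In a poset $\mathbb P$ we read $p\le q$ as ``$p$ extends $q$''. Two elements are \emph{compatible} if they have a common extension, and $\mathbb P$ is \emph{ccc} if it has no uncountable set of pairwise incompatible elements. A set $D\subseteq\mathbb P$ is \emph{dense} if every element of $\mathbb P$ has an extension in $D$. A \emph{filter} is a nonempty upward closed set $\Phi\subseteq\mathbb P$ any two elements of which have a common extension in $\Phi$. Martin's axiom $\mathrm{MA}_{\aleph_1}$ states that for every ccc poset and every family of $\aleph_1$ dense subsets, some filter meets them all. The \emph{finite-support product} of posets $\mathbb P_i$ $(i\in I)$ with largest elements $1_i$ consists of all $p\in\prod_i\mathbb P_i$ whose support $\{i:p(i)\ne1_i\}$ is finite, ordered coordinatewise. We use the following fragment of Martin's axiom.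

\begin{quote}
$\mathrm{MA}^{\mathrm{Coh}}_{\aleph_1}$:\quad For every finite-support product $\mathbb P$ of $\aleph_1$ countable posets with largest elements and every family of $\aleph_1$ dense subsets of $\mathbb P$, some filter meets them all.
\end{quote}

A finite-support product of countable posets, over any index set, is ccc. Indeed, by the $\Delta$-system lemma, among uncountably many elements there are uncountably many whose supports pairwise intersect in the same finite set $r$. As $\prod_{i\in r}\mathbb P_i$ is countable, two of these agree on $r$, and they are compatible. So $\mathrm{MA}_{\aleph_1}$ implies $\mathrm{MA}^{\mathrm{Coh}}_{\aleph_1}$.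

\begin{theorem}\label{thm:diamond}
Assume $\diamondsuit$. There is a connected one-ended graph $G$ with $|G|=\aleph_1$ whose end has degree $\aleph_1$, contains no connected ray graph of size $\aleph_1$, and contains no family of rays arranged like any uncountable order tree. In particular, \textup{(Q)} fails.
\end{theorem}

\begin{theorem}\label{thm:MA}
Assume $\mathrm{MA}^{\mathrm{Coh}}_{\aleph_1}$. Every end of degree at least $\aleph_1$ contains a connected ray graph of size $\aleph_1$ or a family of rays arranged like an Aronszajn tree. In particular, \textup{(Q)} holds.
\end{theorem}

Both $\mathrm{MA}_{\aleph_1}$ (Solovay--Tennenbaum) and $\diamondsuit$ (Jensen, in the constructible universe $L$) are consistent relative to ZFC. This gives the answer to the question.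

\begin{corollary}\label{cor:independent}
If ZFC is consistent, then \textup{(Q)} can be neither proved nor refuted in ZFC.
\end{corollary}

The third theorem shows that large values of the continuum do not decide (Q).

\begin{theorem}\label{thm:continuum}
If $V\models\diamondsuit$, then \textup{(Q)} fails in every generic extension of $V$ by a measure algebra. Starting from $L$, for every cardinal $\kappa\ge\aleph_2$ with $\kappa^{\aleph_0}=\kappa$ in $L$, both \textup{(Q)} and its negation are consistent with $2^{\aleph_0}=\kappa$.
\end{theorem}

Section~\ref{sec:ladder} introduces a concrete class of graphs in which the combinatorial core of the problem is visible, and Section~\ref{sec:diamond} finds the counterexample in this class. Section~\ref{sec:structure} shows that every end without an $\aleph_1$-star resembles these graphs, Section~\ref{sec:MA} proves Theorem~\ref{thm:MA}, and Section~\ref{sec:continuum} proves Theorem~\ref{thm:continuum}.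

\section{Dominating vertices, stars and territories}\label{sec:prelim}

We often identify a subgraph with its vertex set. For a vertex set $X$, the neighborhood $N(X)$ is the set of vertices outside $X$ with a neighbor in $X$. For a path $P$ with at least two vertices, $P^\circ$ denotes $P$ minus its last vertex.

Two rays $R,R'$ are equivalent if and only if, for every finite vertex set $S$, they have tails in the same component of $G-S$. For if they are equivalent, all but finitely many of the disjoint paths between them avoid $S$ and join tails that avoid $S$; conversely, given finitely many disjoint $R$--$R'$ paths with union $S$, the component of $G-S$ containing tails of both rays contains a further one. So for an end $\varepsilon$ and a finite set $S$ there is a unique component $C(S,\varepsilon)$ of $G-S$ containing tails of all $\varepsilon$-rays. Let $\mathrm{Dom}(\varepsilon)$ be the set of vertices $v$ with $v\in C(S,\varepsilon)$ for all finite $S\not\ni v$; these vertices \emph{dominate} $\varepsilon$.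

\begin{lemma}\label{lem:dom}
A ray with infinitely many vertices in $\mathrm{Dom}(\varepsilon)$ is an $\varepsilon$-ray.
\end{lemma}

\begin{proof}
For finite $S$, a tail avoiding $S$ contains a vertex of $\mathrm{Dom}(\varepsilon)$ and therefore lies in $C(S,\varepsilon)$.
\end{proof}

The next lemma is our tool for finding stars. It says that the center need not be given as a ray: any countable set will do.

\begin{lemma}\label{lem:star}
Let $U$ be a countable vertex set. For $i<\omega_1$ let $R_i$ be an $\varepsilon$-ray disjoint from $U$ and $\mathcal P_i$ an infinite set of disjoint $R_i$--$U$ paths, such that the graphs $X_i=R_i\cup\bigcup\mathcal P_i$ are pairwise disjoint outside $U$. Then $\varepsilon$ contains an $\aleph_1$-star of rays.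
\end{lemma}

\begin{proof}
Let $N_i=X_i\cap U$, the infinite set of last vertices of paths in $\mathcal P_i$. We want a ray through the vertices of the sets $N_i$, and we build it from countably many of the $X_i$. For this, every vertex to be visited should be reachable through an $X_i$ that is still untouched. So discard every $i$ for which $N_i$ contains a vertex lying in only countably many $N_j$. As $U$ is countable, only countably many $i$ are discarded. Let $I$ be the uncountable set of remaining indices and $N=\bigcup_{i\in I}N_i$. Every $u\in N$ lies in $N_i$ for uncountably many $i\in I$.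

Fix an enumeration of $N$ in type $\omega$. We define finite paths $Q_0\subseteq Q_1\subseteq\cdots$, each ending in $N$, where $Q_0$ is a single vertex of $N$. Let $u$ be the last vertex of $Q_k$ and $u'$ the first vertex of $N$ not on $Q_k$. Only finitely many of the disjoint sets $X_i\setminus U$ meet $Q_k$, so there are $i\ne i'$ in $I$ with $u\in N_i$ and $u'\in N_{i'}$ such that $X_i\setminus U$ and $X_{i'}\setminus U$ miss $Q_k$. Let $W$ be $R_i$ together with the path of $\mathcal P_i$ ending in $u$, and $W'$ be $R_{i'}$ together with the path of $\mathcal P_{i'}$ ending in $u'$. Then $W\cap Q_k=\{u\}$ and $W'\cap Q_k=\emptyset$. As $R_i$ and $R_{i'}$ are equivalent, some $R_i$--$R_{i'}$ path $P$ avoids $Q_k$. The connected graph $W\cup P\cup W'$ meets $Q_k$ only in $u$ and contains a $u$--$u'$ path; append it to obtain $Q_{k+1}$. Then $R=\bigcup_kQ_k$ is a ray containing $N$.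

Since $R$ is countable, $X_i\setminus U$ misses $R$ for all but countably many $i\in I$, and then $X_i\cap R=N_i$. For these $i$, the ray $R_i$ is disjoint from $R$, the paths in $\mathcal P_i$ are $R_i$--$R$ paths that avoid the other rays $R_j\subseteq X_j\setminus U$, and paths from distinct sets meet only in $N\subseteq R$. In particular $R$ is equivalent to $R_i$, so $R\in\varepsilon$, and $R$ is the center of an $\aleph_1$-star.
\end{proof}

Let $(R_s:s\in S)$ be arranged like an order tree $S$, with path sets $\mathcal P_s$, and put $\mathcal P_s=\emptyset$ for the root. The \emph{territory} of $s$ is the graph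
\[
Y_s=R_s\cup\bigcup_{P\in\mathcal P_s}P^\circ .
\]

\begin{lemma}\label{lem:territory}
\begin{enumerate}
\item[(a)] The territories are countable, connected and pairwise disjoint.
\item[(b)] If $S'\subseteq S$ is nonempty and down-closed, then $(R_s:s\in S')$ is arranged like $S'$.
\item[(c)] If $S$ is uncountable and $\varepsilon$ contains no $\aleph_1$-star, then $S_{<\omega_1}$ has height $\omega_1$ and countable levels.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The paths in $\mathcal P_s$ start in distinct vertices of $R_s$, so $Y_s$ is countable and connected. A vertex of $Y_s$ lies on $R_s$ or is an inner vertex of a path in $\mathcal P_s$, and in the latter case it lies on no ray by (T1). Let $v\in Y_s\cap Y_{s'}$ with $s\neq s'$. If $v$ lies on a ray, then $v\in R_s\cap R_{s'}=\emptyset$. If not, $v$ lies on paths from $\mathcal P_s$ and from $\mathcal P_{s'}$, against (T2).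

(b) Only (T2) needs an argument. A common vertex of $P\in\mathcal P_s$ and $P'\in\mathcal P_{s'}$ with $s\ne s'$ in $S'$ lies on a ray, so by (T1) it is an end vertex of $P$ and lies on $R_u$ for some $u\le s$, and $u\in S'$.

(c) Suppose that $S_\alpha$ is uncountable for some $\alpha<\omega_1$, and take $\alpha$ minimal. Then $\alpha>0$, and $U=\bigcup_{s\in S_{<\alpha}}R_s$ is countable. For $t\in S_\alpha$ the paths in $\mathcal P_t$ are $R_t$--$U$ paths, and $(R_t\cup\bigcup\mathcal P_t)\setminus U=Y_t$. By (a) and Lemma~\ref{lem:star} there is an $\aleph_1$-star, a contradiction. So all levels below $\omega_1$ are countable, and since $S$ is uncountable none of them is empty.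
\end{proof}

\section{Ladder graphs}\label{sec:ladder}

Example~\ref{ex:limit} suggests how to build an end of degree $\aleph_1$ without a large star: iterate the attachment of rays as limits along a tree of height $\omega_1$, and keep the neighborhoods of the upper parts of the tree so thin that no countable center receives infinitely many paths from them.

\subsection{The graph of a ladder tree}

In an order tree $T$, let $t|\beta$ denote the element of $\lceil t\rceil$ of height $\beta\le\mathrm{ht}(t)$, and let $\mathrm{cone}(t)=\{s:s\ge t\}$. Every countable ordinal is uniquely of the form $\lambda+n$ with $\lambda$ zero or a limit and $n<\omega$.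

\begin{definition}\label{def:ladder}
A \emph{ladder tree} $(T,c)$ is an order tree $T$ of height $\omega_1$ with countable levels, in which the children of every node $x$ are enumerated without repetition as $x^\frown k$ $(k<\omega)$, together with a \emph{ladder} $c_t$ for each node $t$ of limit height: a strictly increasing sequence $(c_t(n))_{n<\omega}$ cofinal in $\lceil t\rceil^\circ$. For $x<t$, the \emph{direction} $\mathrm{ch}(x,t)$ is the $k$ with $x^\frown k\le t$. Define $K(s)\subseteq\lceil s\rceil^\circ$ recursively by
\[
K(\mathrm{root})=\emptyset,\qquad K(x^\frown k)=K(x)\cup\{x\},\qquad K(t)=\{c_t(n):n<\omega\}\ \text{ for limits } t.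
\]
The ladder tree is \emph{coherent} if $K(s')\cap\lceil s\rceil^\circ\subseteq K(s)$ whenever $s\le s'$.
\end{definition}

The \emph{ladder graph} $G=G(T,c)$ has vertex set $T\cup\{r_n:n<\omega\}$. The new vertices form a ray $R^*=r_0r_1r_2\dots$, which serves as the ladder of the root: we write $c_{\mathrm{root}}(n)=r_n$. Besides the edges of $R^*$, every node of successor height is joined to its parent, and every node $s$ of height $\lambda+n$ is joined to $c_{s|\lambda}(n)$; see Figure~\ref{fig:ladder}. Let $U_\alpha=R^*\cup T_{<\alpha}$. These sets are countable, increasing, cover $V(G)$, and satisfy $U_\alpha=\bigcup_{\xi<\alpha}U_\xi$ for limit $\alpha$.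

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dotted,thick] (0,0)--(6.7,0);
\foreach \x in {1,3,4.6,5.7,7,8,9,10} \fill (\x,0) circle (2pt);
\draw (7,0)--(10.6,0);
\node at (11,0) {$\cdots$};
\draw (7,0) to[out=130,in=50] (1,0);
\draw (8,0) to[out=130,in=50] (3,0);
\draw (9,0) to[out=130,in=50] (4.6,0);
\draw (10,0) to[out=130,in=50] (5.7,0);
\node[below] at (1,-0.05) {$c_t(0)$};
\node[below left] at (3.1,-0.05) {$x=c_t(1)$};
\node[below] at (4.7,-0.05) {$c_t(2)$};
\node[below] at (5.8,-0.05) {$c_t(3)$};
\node[below] at (7,-0.05) {$t$};
\draw[very thick,->] (3,0)--(3.6,-0.9)--(4.6,-1.2)--(6,-1.3);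
\fill (3.6,-0.9) circle (2pt);
\node[below left] at (3.7,-0.9) {$x^\frown g(x)$};
\node[right] at (6,-1.3) {$R$};
\end{tikzpicture}
\caption{Part of a ladder graph, with heights increasing to the right. The node $t$ has limit height $\lambda$, and the dotted line is the chain of its predecessors. A node of height $\lambda+n$ above $t$ is joined to the ladder point $c_t(n)$ and, for $n\ge1$, to its parent. A ray $R$ through $x$ that stays above $x$ has a tail above a single child $x^\frown g(x)$; here this child does not lie below $t$.}
\label{fig:ladder}
\end{figure}

\begin{lemma}\label{lem:ladder}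
Let $(T,c)$ be a ladder tree and $G=G(T,c)$.
\begin{enumerate}
\item[(a)] Every nonempty connected subgraph of $G-U_\alpha$ lies in $\mathrm{cone}(t)$ for a unique $t\in T_\alpha$.
\item[(b)] If $(T,c)$ is coherent and $\mathrm{ht}(s)\ge\omega$, then $N(\mathrm{cone}(s))\subseteq K(s)$.
\item[(c)] If $S\subseteq V(G)$ is finite and $s\in T\setminus S$, then $s$ lies in the component of $G-S$ that contains a tail of $R^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Edges inside $T$ join comparable nodes, and comparable nodes of height at least $\alpha$ lie above the same node of $T_\alpha$.

(b) Let $s'\ge s$ have a neighbor $y\notin\mathrm{cone}(s)$. Nodes of infinite height have no neighbors on $R^*$, so $y\in T$, and $y$ is comparable with $s'$. As $y\notin\mathrm{cone}(s)$, we get $y<s'$ and then $y<s$. Let $\mathrm{ht}(s')=\lambda+n$. Either $y$ is the parent of $s'$, or $y=c_{s'|\lambda}(n)\in K(s'|\lambda)\subseteq K(s')$; in both cases $y\in K(s')$. By coherence, $y\in K(s)$.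

(c) We use induction on $\mathrm{ht}(s)=\lambda+n$. Let $t=s|\lambda$. The cones above the infinitely many children of $s$ are disjoint, so $\mathrm{cone}(s^\frown k)\cap S=\emptyset$ for some $k$. Let $s^0=s^\frown k$ and $s^{i+1}=(s^i)^\frown0$. The ray $ss^0s^1\dots$ avoids $S$, and $s^i$ has height $\lambda+n+1+i$, so it is adjacent to $c_t(n+1+i)$. Hence $s$ is connected in $G-S$ to $c_t(m)$ for all large $m$. If $\lambda=0$, these vertices form a tail of $R^*$. If $\lambda>0$, apply the induction hypothesis to one of them.
\end{proof}

\begin{proposition}\label{prop:nostar}
Let $(T,c)$ be a coherent ladder tree. Then $G=G(T,c)$ is connected, has $\aleph_1$ vertices and exactly one end; this end has degree $\aleph_1$ and contains no $\aleph_1$-star of rays.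
\end{proposition}

\begin{proof}
Let $\varepsilon$ be the end of $R^*$. Lemma~\ref{lem:ladder}(c) says that $T\subseteq\mathrm{Dom}(\varepsilon)$ and, for $S=\emptyset$, that $G$ is connected. A ray with infinitely many vertices in $T$ is an $\varepsilon$-ray by Lemma~\ref{lem:dom}, and any other ray has a tail in $R^*$. So $\varepsilon$ is the only end. For $t$ of limit height $\lambda$, the ray $t,\,t^\frown0,\,(t^\frown0)^\frown0,\dots$ lies in $\mathrm{cone}(t)$ and uses heights in $[\lambda,\lambda+\omega)$ only. These $\aleph_1$ rays are pairwise disjoint, so $\varepsilon$ has degree $\aleph_1=|G|$.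

Suppose there is a star with center $R$, leaves $R_i$ and path sets $\mathcal P_i$ $(i<\omega_1)$. Choose $\gamma<\omega_1$ with $R\subseteq U_\gamma$ and a limit ordinal $\delta$ with $\gamma<\delta<\omega_1$. The graphs $(R_i\cup\bigcup\mathcal P_i)-R$ are connected and pairwise disjoint, so one of them misses the countable set $U_\delta$ and lies in $\mathrm{cone}(t)$ for some $t\in T_\delta$. The last vertices of the paths in $\mathcal P_i$ are infinitely many elements of $R\cap N(\mathrm{cone}(t))\subseteq U_\gamma\cap K(t)$, by Lemma~\ref{lem:ladder}(b). But the heights of the nodes $c_t(n)$ increase strictly with supremum $\delta>\gamma$, so $U_\gamma\cap K(t)$ is finite.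
\end{proof}

Coherence enters only through Lemma~\ref{lem:ladder}(b). Without it, the ladders of nodes high up in $\mathrm{cone}(t)$ would be free to use points below $t$ that are not on the ladder of $t$, and nothing would keep $U_\gamma\cap N(\mathrm{cone}(t))$ finite.

\subsection{The choice of directions}\label{sub:directions}

Let us try to arrange rays in a ladder graph like a tree, in the most direct way. Assume, for this discussion only, that distinct nodes of the same limit height have distinct sets of predecessors. Let $S$ consist of a root $*$ and all nodes of $T$ whose height has the form $\lambda+\omega$ with $\lambda$ zero or a limit, ordered as in $T$, and put $R_*=R^*$. For $t\in S$ of height $\lambda+\omega$ in $T$, the predecessors of $t$ with heights in $[\lambda,\lambda+\omega)$ form a ray $B_t$, whose vertex of height $\lambda+n$ is adjacent to $c_{t|\lambda}(n)$. Two such rays share only finitely many vertices, and for each $\lambda$ there are countably many, so we can choose pairwise disjoint tails $R_t\subseteq B_t$. As linking paths for $t$ we use those edges from $R_t$ to the ladder $c_{t|\lambda}$ that end on a ray $R_s$ permitted by Definition~\ref{def:tree}.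 There are three cases.
\begin{itemize}
\item If $\lambda=0$, the immediate predecessor of $t$ in $S$ is $*$, and all these edges end on $R_*$.
\item If $\lambda=\mu+\omega$, the immediate predecessor is $t|\lambda$. The ladder $c_{t|\lambda}$ eventually runs on $B_{t|\lambda}$, hence eventually on its tail $R_{t|\lambda}$, however that tail was chosen.
\item If $\lambda$ is a limit of limit ordinals, which happens first for $\lambda=\omega^2$, then $t$ is a limit of $S$. Condition (T4) holds because the ladder is cofinal. A ladder point $x=c_{t|\lambda}(n)$ with height in $[\mu,\mu+\omega)$ lies on $B_{t|(\mu+\omega)}$, but it lies on the tail $R_{t|(\mu+\omega)}$ only if this tail starts early enough. We need this to happen for infinitely many $n$.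
\end{itemize}
In the third case the rays compete. A node $x$ may lie on many rays $B_s$, but it lies on at most one tail $R_s$; if it does, put $g(x)=\mathrm{ch}(x,s)$, and otherwise put $g(x)=0$. The attempt can succeed at $t$ only if $y=t|\lambda$ satisfies
\begin{equation}\label{eq:agree}
g(c_y(n))=\mathrm{ch}(c_y(n),y)\quad\text{for infinitely many } n .
\end{equation}
So the core of the problem is whether one function $g:T\to\omega$ can satisfy \eqref{eq:agree} along $\aleph_1$ ladders at once. For countably many $y$ this is easy: let them take turns, each time defining $g$ correctly at a new ladder point. Under $\mathrm{MA}^{\mathrm{Coh}}_{\aleph_1}$ it is possible for all limits $y$. The finite partial functions $p$ from $T$ to $\omega$, ordered by reverse inclusion, form a finite-support product of $\aleph_1$ countable posets, and for each $y$ and $m$ the set of $p$ with $p(c_y(n))=\mathrm{ch}(c_y(n),y)$ for some $n\ge m$ is dense; the union of a filter meeting these sets extends to the required $g$. Under $\diamondsuit$ one can build the tree so that every $g$ is anticipated at some level $\alpha$ and \eqref{eq:agree} fails for all $y\in T_\alpha$.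

To prove Theorem~\ref{thm:diamond} we must show that an arbitrary arrangement of rays, not only one made of tails of branches, determines such directions. To prove Theorem~\ref{thm:MA} we must find a substitute for the ladder tree in an arbitrary end, and choose rays and paths generically in place of $g$.

\section{The counterexample under $\diamondsuit$}\label{sec:diamond}

Let $[\omega]^{<\omega}$ be the set of finite subsets of $\omega$.

\begin{definition}\label{def:evasive}
A ladder tree $(T,c)$ is \emph{evasive} if for every $g:T\to\omega$ and every club $E$ there is a limit ordinal $\alpha\in E$ such that for every $t\in T_\alpha$ and all but finitely many $n$,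
\[
\mathrm{ht}(c_t(n))\in E\quad\text{and}\quad \mathrm{ch}(c_t(n),t)\ne g(c_t(n)).
\]
It is \emph{strongly evasive} if for every $h:T\times\omega\to[\omega]^{<\omega}$ and every club $E$ there is a limit ordinal $\alpha\in E$ such that for every $t\in T_\alpha$ and all but finitely many $n$,
\[
\mathrm{ht}(c_t(n))\in E\quad\text{and}\quad \mathrm{ch}(c_t(n),t)\notin h(c_t(n),n).
\]
\end{definition}

Strong evasiveness implies evasiveness, by taking $h(x,n)=\{g(x)\}$; the stronger form costs nothing extra in the construction and is needed only in Section~\ref{sec:continuum}. The club $E$ is there because an arbitrary arrangement of rays determines a direction at $x$ only when the height of $x$ lies in a club depending on the arrangement. An evasive tree has no uncountable chain: the down-closure $b$ of such a chain meets every level, and if $g(x)$ is the direction of $b$ at $x\in b$, then every limit $t\in b$ has $\mathrm{ch}(c_t(n),t)=g(c_t(n))$ for all $n$.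

\subsection{Evasive trees admit no arrangement}

\begin{proposition}\label{prop:noarr}
Let $(T,c)$ be a coherent evasive ladder tree. Then the end of $G(T,c)$ contains no family of rays arranged like an uncountable order tree.
\end{proposition}

\begin{proof}
Suppose $(R_s:s\in S)$ is arranged like an uncountable order tree $S$, with path sets $\mathcal P_s$ and territories $Y_s$. By Proposition~\ref{prop:nostar} and Lemma~\ref{lem:territory}(b),(c) we may assume that $S$ has height $\omega_1$ and countable levels.

\medskip\noindent\emph{Step 1: synchronizing $S$ and $T$.} The heights in the two trees are unrelated a priori, but they agree on a club. For $\xi<\omega_1$, the union of the $Y_s$ with $s\in S_{<\xi}$ is countable, and only countably many of the disjoint sets $Y_s$ meet $U_\xi$. So there is $f(\xi)<\omega_1$ such that $Y_s\subseteq U_{f(\xi)}$ for all $s\in S_{<\xi}$, and $s\in S_{<f(\xi)}$ whenever $Y_s\cap U_\xi\ne\emptyset$. Let $E$ be the club of limit ordinals closed under $f$. Then for $\beta\in E$,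
\begin{equation}\label{eq:sync}
Y_s\subseteq U_\beta\ \text{ if } s\in S_{<\beta},\qquad Y_s\cap U_\beta=\emptyset\ \text{ if } s\notin S_{<\beta}.
\end{equation}
Indeed, if $s\in S_{<\beta}$ then $s\in S_{<\xi}$ for some $\xi<\beta$, and $Y_s\subseteq U_{f(\xi)}\subseteq U_\beta$. If $Y_s$ meets $U_\beta$, it meets $U_\xi$ for some $\xi<\beta$, and $s\in S_{<f(\xi)}\subseteq S_{<\beta}$.

\medskip\noindent\emph{Step 2: directions.} Let $x\in T$ have height $\beta\in E$ and lie on a ray $R_u$. As $x\notin U_\beta$, \eqref{eq:sync} gives $u\notin S_{<\beta}$ and $R_u\cap U_\beta=\emptyset$. By Lemma~\ref{lem:ladder}(a), $R_u\subseteq\mathrm{cone}(x)$. The tail of $R_u$ after $x$ avoids $U_{\beta+1}$, so by the same lemma it lies in $\mathrm{cone}(x^\frown k)$ for a unique $k$. Put $g(x)=k$. For all other $x\in T$ put $g(x)=0$. The point is that the rays above $u$ in $S$ are bound by the choice of $R_u$.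

\medskip\noindent\emph{Claim.} If $x$ has height $\beta\in E$ and lies on $R_u$, then $Y_s\subseteq\mathrm{cone}(x^\frown g(x))$ for all $s>u$ in $S$.

\medskip We use induction on $s$, and write $C=\mathrm{cone}(x^\frown g(x))$. First we find $P\in\mathcal P_s$ whose last vertex $z$ lies in $C$. If $s$ has an immediate predecessor $p$, then $p\ge u$, and all but finitely many vertices of $R_p$ lie in $C$: by the definition of $g$ if $p=u$, and by induction if $p>u$. By (T3) the paths in $\mathcal P_s$ end in infinitely many distinct vertices of $R_p$, so one of them ends in $C$. If $s$ is a limit, then by (T4) some path in $\mathcal P_s$ ends on a ray $R_v$ with $u<v<s$, and $R_v\subseteq C$ by induction. Now $Y_s\cup P$ is connected and has vertex set $Y_s\cup\{z\}$. It avoids $U_\beta$ by \eqref{eq:sync}, since $s\notin S_{<\beta}$, and it contains $z\in\mathrm{cone}(x)$, so it lies in $\mathrm{cone}(x)$. It avoids $x$, since $x\in Y_u$ and $z\neq x$. So it avoids $U_{\beta+1}$ and lies in the cone of a single node of $T_{\beta+1}$, which is $C$ because $z\in C$. This proves the claim.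

\medskip\noindent\emph{Step 3: the contradiction.} Let $\alpha\in E$ be given by evasiveness for $g$ and $E$, and pick $s\in S_\alpha$. By \eqref{eq:sync} and Lemma~\ref{lem:ladder}(a), $Y_s\subseteq\mathrm{cone}(t)$ for some $t\in T_\alpha$. The last vertices of the paths in $\mathcal P_s$ lie on rays $R_u$ with $u<s$, hence in $U_\alpha$ by \eqref{eq:sync}, and they have neighbors in $Y_s$. So they lie in $N(\mathrm{cone}(t))\subseteq K(t)$ by Lemma~\ref{lem:ladder}(b). There are infinitely many of them, so for some $n$ the node $x=c_t(n)$ is such a last vertex, has height in $E$, and satisfies $\mathrm{ch}(x,t)\ne g(x)$. Let $x\in R_u$ with $u<s$. By the claim, $Y_s\subseteq\mathrm{cone}(x^\frown g(x))$. But $Y_s\subseteq\mathrm{cone}(t)\subseteq\mathrm{cone}(x^\frown\mathrm{ch}(x,t))$, and cones above distinct children of $x$ are disjoint.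
\end{proof}

\subsection{Construction of the tree}

The levels of our tree will be fixed in advance as subsets of $\{\alpha\}\times\omega$, so a function $h$ as in Definition~\ref{def:evasive} can be guessed before the order is known. We first convert $\diamondsuit$ into a form that guesses pairs $(E,h)$.

\begin{lemma}\label{lem:guess}
Assume $\diamondsuit$. There are sets $E_\alpha\subseteq\alpha$ and functions $h_\alpha:(\alpha\times\omega)\times\omega\to[\omega]^{<\omega}$ for $\alpha<\omega_1$ such that for all $E\subseteq\omega_1$ and $h:(\omega_1\times\omega)\times\omega\to[\omega]^{<\omega}$, the set of $\alpha$ with $E_\alpha=E\cap\alpha$ and $h_\alpha=h\upharpoonright((\alpha\times\omega)\times\omega)$ is stationary.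
\end{lemma}

\begin{proof}
Let $(Z_\alpha)$ be as in $\diamondsuit$, and fix a bijection $j:\omega^3\to\omega\setminus\{0\}$. Put $E_\alpha=\{\beta<\alpha:\omega\beta\in Z_\alpha\}$, and for $\beta<\alpha$ let $h_\alpha((\beta,i),n)$ be the set $\{k:\omega\beta+j(i,n,k)\in Z_\alpha\}$ if this set is finite, and $\emptyset$ otherwise. Given $E$ and $h$, let
\[
Z=\{\omega\beta:\beta\in E\}\cup\{\omega\beta+j(i,n,k):k\in h((\beta,i),n)\}.
\]
The set of $\alpha$ with $\omega\alpha=\alpha$ is a club: it is closed because $\alpha\mapsto\omega\alpha$ is continuous at limits, and it contains the supremum of $\beta,\omega\beta,\omega(\omega\beta),\dots$ for every $\beta$. So $Z\cap\alpha=Z_\alpha$ and $\omega\alpha=\alpha$ hold for stationarily many $\alpha$. For such $\alpha$ and $\beta<\alpha$, all ordinals $\omega\beta+m$ are below $\alpha$, so $E_\alpha$ and $h_\alpha$ are the required restrictions.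
\end{proof}

\begin{proposition}\label{prop:construct}
Assume $\diamondsuit$. There is a coherent, strongly evasive ladder tree.
\end{proposition}

\begin{proof}
Let $T_0=\{(0,0)\}$ and $T_\alpha=\{\alpha\}\times\omega$ for $1\le\alpha<\omega_1$. We define the order, the enumerations of children and the ladders by recursion on the level. At a limit level we can continue only countably many branches, and the ladder of a new node must be compatible with the sets $K(s)$ along its whole branch. To make sure that such branches exist, we maintain, besides coherence, that finite pieces of the sets $K(s)$ can be carried upward: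
\begin{enumerate}
\item[(Ext)] for $\gamma<\delta$, $s\in T_\gamma$ and finite $F\subseteq K(s)\cup\{s\}$, there is $t\in T_\delta$ with $t>s$ and $F\subseteq K(t)$.
\end{enumerate}

\noindent\emph{Successor level $\alpha+1$.} Partition $T_{\alpha+1}$ into infinite sets indexed by $T_\alpha$; these are the sets of children, and we enumerate each of them. If $s'$ is a child of $x$ and $s\le x$, then $K(s')\cap\lceil s\rceil^\circ=K(x)\cap\lceil s\rceil^\circ\subseteq K(s)$, so coherence persists. For (Ext) with $\delta=\alpha+1$, take any child of $s$ if $\gamma=\alpha$, and otherwise a child of a node of $T_\alpha$ given by (Ext) for $\delta=\alpha$.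

\medskip\noindent\emph{Limit level $\alpha$.} Fix a bijection between $T_\alpha$ and the countably infinite set of pairs $(s,F)$ with $s\in T_{<\alpha}$ and $F\subseteq K(s)\cup\{s\}$ finite. Let $t$ correspond to $(s,F)$. Put $\alpha_0=\mathrm{ht}(s)$ and choose $\alpha_0<\alpha_1<\alpha_2<\cdots$ cofinal in $\alpha$, with $\alpha_n\in E_\alpha$ for all $n\ge1$ if $E_\alpha$ is unbounded in $\alpha$. We define nodes $s_n\in T_{\alpha_n}$ with $s=s_0<s_1<\cdots$ such that the sets $F_n=F\cup\{s_1,\dots,s_n\}$ satisfy $F_n\subseteq K(s_{n+1})$; note that then $F_n\subseteq K(s_n)\cup\{s_n\}$ for all $n$. Given $s_n$, choose $k_n<\omega$, where for $n\ge1$ we require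
\[
k_n\notin h_\alpha(s_n,|F|+n-1).
\]
This is possible since the excluded set is finite. We have $F_n\subseteq K(s_n{}^\frown k_n)$. If $\alpha_{n+1}=\alpha_n+1$, let $s_{n+1}=s_n{}^\frown k_n$; otherwise (Ext), applied to $s_n{}^\frown k_n$ and $F_n$, gives $s_{n+1}\in T_{\alpha_{n+1}}$ above $s_n{}^\frown k_n$ with $F_n\subseteq K(s_{n+1})$. Let the predecessors of $t$ be the nodes below some $s_n$, and let $c_t$ enumerate $F\cup\{s_1,s_2,\dots\}$ increasingly. Since $F\subseteq\lceil s_0\rceil$,
\begin{equation}\label{eq:ladderpoints}
c_t(|F|+n-1)=s_n\quad\text{and}\quad\mathrm{ch}(s_n,t)=k_n\qquad(n\ge1).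
\end{equation}
Different pairs get different nodes even if their branches coincide. The node $t$ witnesses (Ext) for $s$, $F$ and $\delta=\alpha$. For coherence let $y<t$. If $y\le s_0$, then $K(t)\cap\lceil y\rceil^\circ=F\cap\lceil y\rceil^\circ\subseteq K(s_0)\cap\lceil y\rceil^\circ\subseteq K(y)$. If $s_n<y\le s_{n+1}$, then $K(t)\cap\lceil y\rceil^\circ=F_n\subseteq K(s_{n+1})\cap\lceil y\rceil^\circ\subseteq K(y)$. Both times the last inclusion is coherence below level $\alpha$.

\medskip\noindent\emph{Strong evasiveness.} Given $h$ and a club $E$, extend $h$ to $(\omega_1\times\omega)\times\omega$ by the value $\emptyset$. By Lemma~\ref{lem:guess} there is a limit point $\alpha$ of $E$ at which $E$ and $h$ are guessed. Then $\alpha\in E$, and $E_\alpha=E\cap\alpha$ is unbounded in $\alpha$. If $t\in T_\alpha$ corresponds to $(s,F)$ and $m\ge|F|$, write $m=|F|+n-1$ with $n\ge1$. By \eqref{eq:ladderpoints}, $\mathrm{ht}(c_t(m))=\alpha_n\in E$ and $\mathrm{ch}(c_t(m),t)=k_n\notin h(c_t(m),m)$.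
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:diamond}]
Let $G=G(T,c)$ for the tree of Proposition~\ref{prop:construct}, and apply Proposition~\ref{prop:nostar}, the equivalence \eqref{eq:star} and Proposition~\ref{prop:noarr}.
\end{proof}

\begin{remark}\label{rem:zfc}
The construction uses $\diamondsuit$ only in its last paragraph. Run with $E_\alpha=\emptyset$ and $h_\alpha$ constantly $\emptyset$, it yields a coherent ladder tree in ZFC, and thus an end of degree $\aleph_1$ without an $\aleph_1$-star. So the second alternative in Theorem~\ref{thm:MA} cannot be dropped.
\end{remark}

\section{Ends without stars}\label{sec:structure}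

In this section and the next, $\varepsilon$ is an end of a graph $G$ that contains $\aleph_1$ pairwise disjoint rays and no $\aleph_1$-star. This section uses ZFC only. We look for countable sets $U_\alpha$ that play the role of $R^*\cup T_{<\alpha}$ in a ladder graph; components of $G-U_\alpha$ will replace cones, and their neighborhoods will replace ladders. The sets $U_\alpha$ must be closed under many choices of paths and separators, and elementary submodels provide all of these at once.

\subsection{Filtrations}

Let $\theta$ be a regular cardinal and $H(\theta)$ the set of all sets whose transitive closure has size less than $\theta$. We take $\theta$ so large that $G$, $\varepsilon$, all subgraphs of $G$ and all families of subgraphs or of pairs as used below belong to $H(\theta)$. Then the graph-theoretic statements below hold if and only if they hold in the structure $(H(\theta),\in)$. A set $M\subseteq H(\theta)$ is an \emph{elementary submodel} if every first-order statement with parameters in $M$ has the same truth value in $(M,\in)$ and in $(H(\theta),\in)$. We use three consequences.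
\begin{enumerate}
\item[(E1)] If some object has a property expressed with parameters from $M$, then some object in $M$ has this property. In particular, objects defined from parameters in $M$ lie in $M$.
\item[(E2)] If $a\in M$ is countable, then $a\subseteq M$. (By (E1), $M$ contains a surjection from $\omega$ onto $a$ if $a\ne\emptyset$, and it contains every $n<\omega$.) In particular, a path or ray in $M$ has all its vertices in $M$.
\item[(E3)] Finite subsets of $M$ are elements of $M$.
\end{enumerate}
A \emph{filtration} is an increasing sequence $(M_\alpha)_{\alpha<\omega_1}$ of countable elementary submodels with $G,\varepsilon\in M_0$, $M_\alpha\in M_{\alpha+1}$, and $M_\alpha=\bigcup_{\xi<\alpha}M_\xi$ for limit $\alpha$. Filtrations exist, because every countable subset of $H(\theta)$ is contained in a countable elementary submodel (L\"owenheim--Skolem) and unions of chains of elementary submodels are elementary.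

Given a filtration, let $U_\alpha=V(G)\cap M_\alpha$, and let $\mathcal D_\alpha$ be the set of (vertex sets of) components of $G-U_\alpha$ that contain an $\varepsilon$-ray. Both $U_\alpha$ and $\mathcal D_\alpha$ lie in $M_{\alpha+1}$ by (E1). The set $\mathcal D_\alpha$ is nonempty, since among $\aleph_1$ disjoint $\varepsilon$-rays some avoid the countable set $U_\alpha$. If $D\in\mathcal D_\alpha$, then $N(D)\subseteq U_\alpha$, and for each $\eta\le\alpha$ there is a unique $D[\eta]\in\mathcal D_\eta$ with $D\subseteq D[\eta]$.

\begin{lemma}\label{lem:basic}
Let $D\in\mathcal D_\alpha$.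
\begin{enumerate}
\item[(a)] For every $\varepsilon$-ray $R\subseteq D$ there are infinitely many disjoint $R$--$U_\alpha$ paths in $G[D\cup N(D)]$. In particular, $N(D)$ is infinite.
\item[(b)] $\mathcal D_\alpha$ is countable, $D\in M_{\alpha+1}$, and $D\cap U_{\alpha+1}\neq\emptyset$.
\item[(c)] $N(D)\subseteq\mathrm{Dom}(\varepsilon)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (E1) there is an $\varepsilon$-ray $R'\in M_0$, and $R'\subseteq U_0$ by (E2). Cut each of infinitely many disjoint $R$--$R'$ paths at its first vertex in $U_\alpha$.

(b) If $\mathcal D_\alpha$ were uncountable, a ray and paths as in (a) for each of $\aleph_1$ components would give an $\aleph_1$-star by Lemma~\ref{lem:star} with $U=U_\alpha$. So $\mathcal D_\alpha\subseteq M_{\alpha+1}$ by (E2), and by (E1) some vertex of $D$ lies in $M_{\alpha+1}$.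

(c) Let $x\in N(D)$, so $x\in M_\alpha$. If $x\notin C(S,\varepsilon)$ for some finite $S\not\ni x$, then by (E1) and (E2) there is such an $S\subseteq U_\alpha$. But $G[D\cup\{x\}]$ is connected, avoids $S$ and contains an $\varepsilon$-ray, so it lies in $C(S,\varepsilon)$.
\end{proof}

\subsection{Neighborhoods are ladders}

The analog of Lemma~\ref{lem:ladder}(b) is that $N(D)$ has only finitely many vertices in each earlier $U_\eta$. We first prove this for disjoint paths from a single ray: a ray that avoids a later stage cannot be linked infinitely often to an earlier stage without passing through the vertices added in between.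

\begin{lemma}\label{lem:skip}
If $\alpha<\beta$ and $R$ is an $\varepsilon$-ray in $G-U_\beta$, then $G-(U_\beta\setminus U_\alpha)$ contains no infinite set of disjoint $R$--$U_\alpha$ paths.
\end{lemma}

\begin{proof}
Consider pairs $(R',\mathcal P')$ of an $\varepsilon$-ray $R'$ disjoint from $U_\alpha$ and an infinite set $\mathcal P'$ of disjoint $R'$--$U_\alpha$ paths; the graph of the pair is the countable graph $R'\cup\bigcup\mathcal P'$. By Zorn's lemma there is a maximal family $\mathfrak F$ of pairs whose graphs are pairwise disjoint outside $U_\alpha$, and by (E1) we may take $\mathfrak F\in M_{\alpha+1}$. By Lemma~\ref{lem:star}, $\mathfrak F$ is countable. Applying (E2) first to $\mathfrak F$ and then to the graphs of its members, we see that these graphs lie in $U_{\alpha+1}\subseteq U_\beta$. A counterexample to the lemma is a pair whose graph avoids $U_\beta\setminus U_\alpha$, so it meets the graphs from $\mathfrak F$ only in $U_\alpha$, and it is not in $\mathfrak F$ as $R\not\subseteq U_\beta$. This contradicts maximality.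
\end{proof}

Lemma~\ref{lem:skip} does not yet bound $N(D)\cap U_\alpha$: for instance, a single vertex of $D$ might have infinitely many neighbors in $U_\alpha$, which gives no disjoint paths. The remedy is to leave $D$ and work in an ancestor $B$ of $D$ that the current model already contains. Elementarity turns the one connection through $D$ into connections in $B$ that avoid any finite set. This requires an intermediate stage.

\begin{lemma}\label{lem:finite}
If $\alpha<\beta<\gamma$ and $D\in\mathcal D_\gamma$, then $N(D)\cap U_\alpha$ is finite.
\end{lemma}

\begin{proof}
Let $Y=N(D)\setminus U_\beta$ and $B=D[\beta]$. An $\varepsilon$-ray in $D$ has infinitely many disjoint paths to $U_\gamma$ in $G[D\cup N(D)]$ by Lemma~\ref{lem:basic}(a). Those that end in $U_\beta$ avoid $U_\gamma\setminus U_\beta$, so they are finitely many by Lemma~\ref{lem:skip}. Hence $Y$ is infinite. Moreover $Y\subseteq B$, as vertices of $Y$ lie outside $U_\beta$ and have neighbors in $D\subseteq B$. We claim: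
\begin{quote}
for $y\in Y$, $w\in N(D)\setminus\{y\}$ and finite $S\subseteq B\setminus\{y,w\}$ there is a $y$--$w$ path with all inner vertices in $B\setminus S$.
\end{quote}
Otherwise, since $y,w\in U_\gamma$ and $B\in M_{\beta+1}\subseteq M_\gamma$, (E1) and (E2) give a counterexample $S\subseteq U_\gamma$. But $y$ and $w$ are joined by a path with inner vertices in $D\subseteq B\setminus U_\gamma$.

Suppose $Z=N(D)\cap U_\alpha$ is infinite. We build a ray $Q\subseteq B$ through vertices $y_0,y_1,\dots\in Y$, and paths $P_k$ from $y_k$ to $z_k\in Z$. Given the finite part of $Q$ ending in $y_k$ and $P_0,\dots,P_{k-1}$, choose an unused $z_k\in Z$ and, by the claim with $S$ the set of used vertices in $B$ other than $y_k$, a $y_k$--$z_k$ path $P_k$ whose inner vertices are unused vertices of $B$. Then choose an unused $y_{k+1}\in Y$ and in the same way a $y_k$--$y_{k+1}$ path through unused vertices of $B$, and append it to $Q$. By Lemmas~\ref{lem:basic}(c) and~\ref{lem:dom}, $Q$ is an $\varepsilon$-ray, and it avoids $U_\beta$. The $P_k$ are disjoint $Q$--$U_\alpha$ paths, and all their vertices but the last lie in $B$, so they avoid $U_\beta\setminus U_\alpha$. This contradicts Lemma~\ref{lem:skip}.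
\end{proof}

We remove the intermediate stage from the statement by keeping every second model. For $\xi=\lambda+n$ with $\lambda$ zero or a limit, let $2\xi=\lambda+2n$. Then $(M_{2\xi})_{\xi<\omega_1}$ is again a filtration, and $\eta<\xi$ implies $2\eta<2\eta+1<2\xi$. Replacing the filtration by this one, we have from now on, by Lemmas~\ref{lem:basic}(a) and~\ref{lem:finite}:
\begin{equation}\label{eq:ladderlike}
\text{if $D\in\mathcal D_\xi$, then $N(D)$ is infinite and $N(D)\cap U_\eta$ is finite for every $\eta<\xi$.}
\end{equation}
For limit $\xi$, the set $N(D)\subseteq U_\xi=\bigcup_{\eta<\xi}U_\eta$ thus climbs through the stages like a ladder. Coherence is automatic: if $\gamma\le\xi\le\zeta$ and $D\in\mathcal D_\zeta$, then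
\begin{equation}\label{eq:coh}
N(D)\cap U_\gamma\subseteq N(D[\xi]),
\end{equation}
because a vertex of the left side lies outside $D[\xi]$ and has a neighbor in $D\subseteq D[\xi]$.

\begin{lemma}\label{lem:branch}
There is no sequence $(D_\xi)_{\xi<\omega_1}$ with $D_\xi\in\mathcal D_\xi$ and $D_\zeta\subseteq D_\xi$ for $\xi<\zeta$.
\end{lemma}

\begin{proof}
Suppose there is one. Fix $\gamma<\omega_1$. For $\zeta>\gamma$ the sets $N(D_\zeta)\cap U_\gamma$ are finite by \eqref{eq:ladderlike} and decrease with $\zeta$ by \eqref{eq:coh}. So they equal a fixed finite set $F_\gamma$ for all $\zeta\ge e(\gamma)$, for some $e(\gamma)<\omega_1$. For $\gamma<\gamma'$ and large $\zeta$ we have $F_\gamma=N(D_\zeta)\cap U_\gamma\subseteq N(D_\zeta)\cap U_{\gamma'}=F_{\gamma'}$. The union $F$ of the $F_\gamma$ is finite, since otherwise a countably infinite subset of $F$ would lie in a single $F_\gamma$. Let $\delta$ be a limit ordinal closed under $e$. By continuity of the filtration, $N(D_\delta)=\bigcup_{\gamma<\delta}(N(D_\delta)\cap U_\gamma)=\bigcup_{\gamma<\delta}F_\gamma\subseteq F$, which contradicts \eqref{eq:ladderlike}.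
\end{proof}

\begin{remark}\label{rem:aronszajn}
No family $(R_\alpha:\alpha<\omega_1)$ of $\varepsilon$-rays is arranged like the chain $\omega_1$. For given $\xi$, the territories $Y_\alpha$ avoid $U_\xi$ for all $\alpha\ge\delta$, for some $\delta<\omega_1$. By (T3) and (T4), each $R_\alpha$ with $\alpha>\delta$ sends a path of $\mathcal P_\alpha$ to some $R_\beta$ with $\delta\le\beta<\alpha$, and this path avoids $U_\xi$. By induction all $R_\alpha$ with $\alpha\ge\delta$ lie in one $D_\xi\in\mathcal D_\xi$, and these components decrease, against Lemma~\ref{lem:branch}. By Lemma~\ref{lem:territory}(b), applied to the down-closure of an uncountable chain, the tree $S_{<\omega_1}$ in Lemma~\ref{lem:territory}(c) is therefore Aronszajn.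
\end{remark}

\section{A generic arrangement}\label{sec:MA}

We keep the end $\varepsilon$ and the filtration satisfying \eqref{eq:ladderlike}.

\subsection{The tree and the layers}

By Lemma~\ref{lem:basic}(b), a member of $\mathcal D_\xi$ meets $U_{\xi+1}$, while members of $\mathcal D_\zeta$ with $\zeta>\xi$ do not. Hence, if $D\in\mathcal D_\xi$ is contained in $B\in\mathcal D_\zeta$, then $\zeta\le\xi$ and $B=D[\zeta]$. In particular the sets $\mathcal D_\xi$ are pairwise disjoint. The \emph{layer} of $B\in\mathcal D_\xi$ is the countable set $A(B)=B\cap U_{\xi+1}$. The layers of distinct components, of any stages, are disjoint: components of the same stage are disjoint, and $A(B)\subseteq U_{\xi+1}\setminus U_\xi$.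

In Section~\ref{sub:directions}, the nodes were those of height $\lambda+\omega$, and the ray of a node ran just below it. Likewise, let $\mathcal S=\bigcup_{\xi<\omega_1}\mathcal D_{\xi+1}$, ordered by $B<D$ if and only if $D\subsetneq B$. The strict predecessors of $D\in\mathcal D_{\xi+1}$ are the components $D[\eta+1]$ with $\eta<\xi$, and they are ordered in type $\xi$; we call $\xi$ the height of $D$. Put
\[
D^-=D[\xi]\qquad\text{and}\qquad X_D=N(D)\setminus U_\xi .
\]
If $\xi$ is a successor, $D^-$ is the immediate predecessor of $D$ in $\mathcal S$. A vertex of $X_D$ lies in $U_{\xi+1}\setminus U_\xi$ and has a neighbor in $D\subseteq D^-$, so $X_D\subseteq A(D^-)$. The set $X_D$ is infinite by \eqref{eq:ladderlike} and contained in $\mathrm{Dom}(\varepsilon)$ by Lemma~\ref{lem:basic}(c). The ray of $D$ will lie in the layer $A(D^-)$ and pass through many vertices of $X_D$. This is the right target, since by \eqref{eq:coh} the neighbors in $U_{\xi+1}\setminus U_\xi$ of any later component inside $D$ belong to $X_D$.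

There are countably many nodes of each height, and at least one. An uncountable chain in $\mathcal S$ has members of unbounded height, and the components $D[\xi]$, for $D$ in the chain of height at least $\xi$, depend only on $\xi$ and form a sequence as in Lemma~\ref{lem:branch}; so there is no such chain. As $\mathcal S$ is uncountable and every node lies above or equals one of the countably many nodes of height $0$, some $D_0$ of height $0$ has uncountably many nodes above it. Then $T=\{D\in\mathcal S:D\ge D_0\}$ is an Aronszajn tree with root $D_0$, and it contains all $\mathcal S$-predecessors of its nodes.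

The next lemma provides the paths for prolonging rays and for linking them downward. In both cases a path through $D$ is reflected into the layer below $D$.

\begin{lemma}\label{lem:link}
Let $D\in\mathcal D_{\xi+1}$, let $y\in X_D$, and let $F$ be a finite set of vertices.
\begin{enumerate}
\item[(a)] For every $x\in X_D\setminus\{y\}$ there is a $y$--$x$ path with all inner vertices in $A(D^-)\setminus F$.
\item[(b)] There are $x\in N(D^-)\setminus F$ and a $y$--$x$ path with all inner vertices in $A(D^-)\setminus F$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S=F\cap A(D^-)$; note that $D\cap S=\emptyset$, as $D$ avoids $U_{\xi+1}$. In both parts it suffices to find a $y$--$x$ path with inner vertices in $D^-\setminus S$. For $x,y\in U_{\xi+1}$, and $S,D^-\in M_{\xi+1}$ by (E3) and Lemma~\ref{lem:basic}(b); so by (E1) there is then such a path in $M_{\xi+1}$, and by (E2) its inner vertices lie in $A(D^-)\setminus S=A(D^-)\setminus F$.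

In (a), take a path with inner vertices in $D$. In (b), let $R\subseteq D$ be an $\varepsilon$-ray. By Lemma~\ref{lem:basic}(a) for $D^-$, some $R$--$U_\xi$ path $P$ in $G[D^-\cup N(D^-)]$ avoids $F$; let $x$ be its last vertex. The union of $G[D]$, $P$ and an edge from $y$ to $D$ is connected and contains a $y$--$x$ path, whose inner vertices lie in $D\cup P^\circ\subseteq D^-\setminus S$.
\end{proof}

\subsection{Finite approximations}

A \emph{condition} $p$ consists of a finite set $\mathrm{supp}(p)\subseteq\mathcal S$ and, for each $D\in\mathrm{supp}(p)$,
\begin{itemize}
\item a nonempty finite path $r_D$ in $G[A(D^-)]$, with a fixed orientation, whose last vertex lies in $X_D$, and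
\item a finite set $\mathcal W_D$ of pairwise disjoint paths, each with first vertex on $r_D$, inner vertices in $A(D^-)$ and last vertex in $N(D^-)$,
\end{itemize}
such that
\begin{enumerate}
\item[(C1)] the paths $r_D$ are pairwise disjoint;
\item[(C2)] for $W\in\mathcal W_D$, the path $W^\circ$ meets $\bigcup_{B}r_{B}$ only in its first vertex;
\item[(C3)] $W^\circ\cap W'^\circ=\emptyset$ for $W\in\mathcal W_D$ and $W'\in\mathcal W_{D'}$ with $D\ne D'$.
\end{enumerate}
Put $p'\le p$ if $\mathrm{supp}(p)\subseteq\mathrm{supp}(p')$ and, for $D\in\mathrm{supp}(p)$, the path $r^p_D$ is an initial segment of $r^{p'}_D$ and $\mathcal W^p_D\subseteq\mathcal W^{p'}_D$. Let $\mathbb P$ be the poset of conditions, and $\mathrm{used}(p)$ the finite set of vertices occurring in $p$.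

A condition does not require that the paths in $\mathcal W_D$ end on a ray. This requirement would link different layers; we leave it to a density argument and discard the paths that miss. What remains is local. The paths $r_D$ and $W^\circ$ for $W\in\mathcal W_D$ lie in $A(D^-)$ and layers are disjoint, so (C1)--(C3) hold automatically for nodes $D,D'$ with $D^-\ne D'^-$. For $B\in\mathcal D_\xi$ let $\mathbb P_B$ be the set of conditions all of whose nodes $D$ satisfy $D^-=B$. It is countable, because these nodes lie in $\mathcal D_{\xi+1}$ and all paths lie in $U_{\xi+1}$, and the empty condition is its largest element. Splitting the support identifies $\mathbb P$ with the finite-support product of the $\aleph_1$ posets $\mathbb P_B$, so $\mathrm{MA}^{\mathrm{Coh}}_{\aleph_1}$ applies to $\mathbb P$.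

\begin{lemma}\label{lem:prolong}
Let $p\in\mathbb P$, $D\in\mathcal S$ and $x\in X_D\setminus\mathrm{used}(p)$. There is $p'\le p$ that differs from $p$ only at $D$, such that $r_D^{p'}$ ends in $x$ and no path is added to any set $\mathcal W_B$. Consequently, for $n<\omega$ the set $\mathcal E_{D,n}$ of conditions $p$ with $D\in\mathrm{supp}(p)$ and $|r_D^p\cap X_D|\ge n$ is dense.
\end{lemma}

\begin{proof}
If $D\notin\mathrm{supp}(p)$, let $r_D$ be the single vertex $x$ and $\mathcal W_D=\emptyset$. Otherwise let $y$ be the last vertex of $r^p_D$ and append a $y$--$x$ path given by Lemma~\ref{lem:link}(a) with $F=\mathrm{used}(p)$. All added vertices are unused, so (C1)--(C3) persist. Since $X_D$ is infinite, this can be repeated $n$ times.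
\end{proof}

Let $D\in\mathcal S$ have height $\xi>0$. Call $B\in\mathcal S$ a \emph{target} for $D$ if $B<D$ and, in case $\xi$ is a successor, $B=D^-$.

\begin{lemma}\label{lem:attach}
Let $D\in\mathcal S$ have height $\xi>0$ and let $n<\omega$. The set $\mathcal F_{D,n}$ of conditions $p$ with $D\in\mathrm{supp}(p)$ such that at least $n$ paths in $\mathcal W^p_D$ have their last vertex on $r^p_B$ for some target $B\in\mathrm{supp}(p)$ is dense.
\end{lemma}

\begin{proof}
It suffices to extend a given $p$ so as to gain one such path. By Lemma~\ref{lem:prolong} we may assume that $D\in\mathrm{supp}(p)$ and that the last vertex $y\in X_D$ of $r_D$ lies on no path of any $\mathcal W_B$. Let $\eta_0=\eta$ if $\xi=\eta+1$, and $\eta_0=0$ if $\xi$ is a limit. By \eqref{eq:ladderlike} the set $F=\mathrm{used}(p)\cup(N(D^-)\cap U_{\eta_0})$ is finite. Lemma~\ref{lem:link}(b) gives an unused vertex $x\in N(D^-)\setminus U_{\eta_0}$ and a $y$--$x$ path $W$ whose inner vertices are unused and lie in $A(D^-)$.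

The vertex $x$ determines which ray has to pick it up. There is $\eta<\xi$ with $x\in U_{\eta+1}\setminus U_\eta$: if $\xi$ is a successor this is $\eta=\eta_0$, and if $\xi$ is a limit, it exists by continuity since $x\in U_\xi\setminus U_0$. Let $B=D[\eta+1]$, a target for $D$. By \eqref{eq:coh}, $x\in N(B)\setminus U_\eta=X_B$. By Lemma~\ref{lem:prolong} we extend $p$ at $B$ so that $r_B$ ends in $x$, and then we add $W$ to $\mathcal W_D$. The new part of $r_B$ lies in $A(B^-)$, which is disjoint from $A(D^-)\supseteq W^\circ$, and $W^\circ\cap\mathrm{used}(p)=\{y\}$; this gives (C2) for $W$. As $y$ lies on no earlier path and the other vertices of $W$ were unused, $W$ is disjoint from all earlier paths in the sets $\mathcal W_{D'}$. This gives (C3) and the disjointness of the paths in $\mathcal W_D$.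
\end{proof}

The freedom to give the unused vertex $x$ to the ray of $B$ is the counterpart of defining $g$ correctly at a new ladder point in Section~\ref{sub:directions}.

\begin{proof}[Proof of Theorem~\ref{thm:MA}]
Let $\varepsilon$ have degree at least $\aleph_1$. If $\varepsilon$ contains an $\aleph_1$-star, we are done by \eqref{eq:star}. Otherwise let $\Phi\subseteq\mathbb P$ be a filter meeting the $\aleph_1$ dense sets $\mathcal E_{D,n}$ and $\mathcal F_{D,n}$. Any finitely many conditions in $\Phi$ have a common extension, so each property of finitely many paths below can be checked in a single condition.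

For $D\in\mathcal S$ let $R_D=\bigcup_{p\in\Phi}r^p_D$. Of any two of these paths one is an initial segment of the other, so $R_D$ is a ray in $A(D^-)$ with infinitely many vertices in $X_D\subseteq\mathrm{Dom}(\varepsilon)$. By Lemma~\ref{lem:dom} it is an $\varepsilon$-ray, and by (C1) the rays $R_D$ are pairwise disjoint. For $D\in T\setminus\{D_0\}$ let $\mathcal P_D$ be the set of all $W\in\bigcup_{p\in\Phi}\mathcal W^p_D$ whose last vertex lies on $R_B$ for some target $B$ for $D$; such $B$ belong to $T$. The set $\mathcal P_D$ is infinite because $\Phi$ meets all $\mathcal F_{D,n}$, and its members are pairwise disjoint. Condition (T1) follows from (C2), and (T3) holds by the definition of a target. For (T2), let $v\in W\cap W'$ with $W\in\mathcal P_D$, $W'\in\mathcal P_{D'}$ and $D\ne D'$. By (C3), $v$ is the last vertex of $W$ or of $W'$, so it lies on a ray of the family. For (T4), let $D$ have limit height $\xi$ and let $B<D$ have height $\eta$. The rays $R_{B'}$ with $B'\le B$ lie in $U_{\eta+1}$, and $\eta+1<\xi$. The last vertices of the paths in $\mathcal P_D$ are distinct elements of $N(D^-)$ with $D^-\in\mathcal D_\xi$, so only finitely many lie in $U_{\eta+1}$ by \eqref{eq:ladderlike}.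 Thus $(R_D:D\in T)$ is arranged like the Aronszajn tree $T$.
\end{proof}

\section{The size of the continuum}\label{sec:continuum}

Adding Cohen reals produces functions that agree infinitely often with given directions, as in \eqref{eq:agree}. A function added by a measure algebra takes, at each argument and with probability close to $1$, a value in a finite set known in the ground model, and a strongly evasive tree avoids such finite sets. We use two standard facts about a ccc forcing notion: it preserves cardinals, and if it has size $\kappa=\kappa^{\aleph_0}$, it forces $2^{\aleph_0}\le\kappa$.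

\subsection{Measure algebras}

A \emph{measure algebra} is a complete Boolean algebra $\mathbb B$ with a countably additive function $\mu:\mathbb B\to[0,1]$ such that $\mu(1)=1$ and $\mu(b)>0$ for $b\ne0$. It is ccc, since at most $n$ pairwise disjoint elements have measure at least $1/n$. We write $[\![\varphi]\!]\in\mathbb B$ for the Boolean value of a statement $\varphi$ of the forcing language; $\varphi$ holds in $V[\Gamma]$ if and only if $[\![\varphi]\!]\in\Gamma$. Negation corresponds to complement, and quantifiers over a ground-model set correspond to suprema and infima.

\begin{lemma}\label{lem:random}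
A strongly evasive ladder tree $(T,c)\in V$ is an evasive ladder tree in every generic extension of $V$ by a measure algebra $\mathbb B$. Coherence is preserved as well.
\end{lemma}

\begin{proof}
As $\omega_1$ is preserved, $(T,c)$ remains a ladder tree, and the sets $K(s)$ do not change. Let $g:T\to\omega$ and a club $E$ be given in the extension. They have names $\dot g,\dot E$ that are forced by $1$ to be a function $T\to\omega$ and a club: take names that work below some $b$ in the generic filter, and mix them with fixed ground-model objects below the complement of $b$.

For $\xi<\omega_1$ the values $[\![\min(\dot E\setminus(\xi+1))=\beta]\!]$ are pairwise disjoint, so they vanish for all $\beta$ above some $e(\xi)<\omega_1$. Let $E'\in V$ be the club of limit ordinals closed under $e$. Each $\alpha\in E'$ is forced to be a limit point of $\dot E$, so $E'\subseteq\dot E$ is forced. For $x\in T$ we have $\sum_k\mu[\![\dot g(x)=k]\!]=1$, so in $V$ there are finite sets $h(x,n)\subseteq\omega$ with $\mu[\![\dot g(x)\notin h(x,n)]\!]<2^{-n}$. Let $\alpha\in E'$ witness strong evasiveness for $h$ and $E'$. Fix $t\in T_\alpha$ and let $b_n=[\![\dot g(c_t(n))=\mathrm{ch}(c_t(n),t)]\!]$.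 For all large $n$ we have $\mathrm{ht}(c_t(n))\in E'$ and $\mathrm{ch}(c_t(n),t)\notin h(c_t(n),n)$, hence $\mu(b_n)<2^{-n}$. This is where the dependence of $h$ on $n$ is used: as in the Borel--Cantelli lemma, $\mu(\bigvee_{n\ge m}b_n)\le2^{-m+1}$ for large $m$, so $\bigwedge_m\bigvee_{n\ge m}b_n=0$. Thus it is forced that $\dot g(c_t(n))\neq\mathrm{ch}(c_t(n),t)$ for all but finitely many $n$. This holds for every $t\in T_\alpha$, so $\alpha$ witnesses evasiveness for $g$ and $E$.
\end{proof}

\subsection{Cohen reals}

For a set $I$ let $\mathrm{Fn}(I,\omega)$ be the poset of finite partial functions from $I$ to $\omega$, ordered by reverse inclusion. It is a finite-support product of countable posets, hence ccc. Let $\mathbb C=\mathrm{Fn}(\omega_1\times\omega,\omega)$. The next lemma reduces $\mathrm{MA}^{\mathrm{Coh}}_{\aleph_1}$ to this one poset: the values at $(i,0),(i,1),\dots$ are read as instructions for descending in the $i$th factor.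

\begin{lemma}\label{lem:cohen}
If every family of $\aleph_1$ dense subsets of $\mathbb C$ is met by a filter, then $\mathrm{MA}^{\mathrm{Coh}}_{\aleph_1}$ holds.
\end{lemma}

\begin{proof}
Let $\mathbb P$ be the finite-support product of countable posets $\mathbb P_i=\{p^i_k:k<\omega\}$ $(i<\omega_1)$, listed with repetitions if finite. For finite sequences $\sigma$ in $\omega$ define $q_i(\sigma)\in\mathbb P_i$ by $q_i(\emptyset)=1_i$, and $q_i(\sigma^\frown k)=p^i_k$ if $p^i_k\le q_i(\sigma)$ and $q_i(\sigma^\frown k)=q_i(\sigma)$ otherwise. So $q_i$ decreases along extensions of sequences. For $s\in\mathbb C$ let $\sigma_i(s)=(s(i,0),\dots,s(i,n-1))$ with $n$ maximal such that $\{i\}\times n\subseteq\mathrm{dom}(s)$, and let $q(s)\in\mathbb P$ have coordinates $q_i(\sigma_i(s))$. Its support is finite, and $s'\le s$ implies $q(s')\le q(s)$.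

For dense $D\subseteq\mathbb P$, the set $D^*$ of all $s\in\mathbb C$ such that $q(s)$ extends an element of $D$ is dense. Given $s$, choose $p\le q(s)$ in $D$ and first assume that $\mathrm{dom}(s)=a\times n$ with $a$ finite; this is no loss, as $s$ may be extended to such a domain before $p$ is chosen. For each $i$ in $a$ or in the support of $p$, let $k$ be an index with $p^i_k=p(i)$, and assign the value $k$ to $(i,n)$ if $i\in a$ and to $(i,0)$ if $i\notin a$. The resulting $s'\le s$ has $q(s')=p$.

Given $\aleph_1$ dense sets $D_j\subseteq\mathbb P$, let $\Psi\subseteq\mathbb C$ be a filter meeting all $D_j^*$. The upward closure of $\{q(s):s\in\Psi\}$ is a filter, since $q$ is order-preserving, and it meets every $D_j$.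
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:continuum}]
Let $V\models\diamondsuit$ and let $(T,c)\in V$ be given by Proposition~\ref{prop:construct}. In an extension by a measure algebra, $(T,c)$ is coherent and evasive by Lemma~\ref{lem:random}. Propositions~\ref{prop:nostar} and~\ref{prop:noarr} are theorems of ZFC, so (Q) fails in the extension.

Now let $\kappa\ge\aleph_2$ with $\kappa^{\aleph_0}=\kappa$ in $L$. The measure algebra of the product measure on $2^\kappa$ and the poset $\mathrm{Fn}(\kappa,\omega)$ are ccc, have size $\kappa$ and add $\kappa$ distinct reals, so both force $2^{\aleph_0}=\kappa$ over $L$. Since $L\models\diamondsuit$, the first one forces the negation of (Q).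

Let $H$ be $\mathrm{Fn}(\kappa,\omega)$-generic over $L$. By Theorem~\ref{thm:MA} and Lemma~\ref{lem:cohen}, it suffices to meet, in $L[H]$, a given family $(D_j)_{j<\omega_1}$ of dense subsets of $\mathbb C$. The poset $\mathbb C$ lies in $L$ and has size $\aleph_1$ there. Let $\dot Y$ be a name for $Y=\{(j,s):s\in D_j\}$. In $L$, choose for each $(j,s)\in\omega_1\times\mathbb C$ a set $A_{j,s}$ that is maximal among sets of pairwise incompatible conditions forcing $(j,s)\in\dot Y$. Each $A_{j,s}$ is countable, and $(j,s)\in Y$ if and only if $H\cap A_{j,s}\neq\emptyset$. Let $I\in L$ be the union of the domains of all conditions in these sets. Then $|I|\le\aleph_1$, and $Y\in L[H_I]$ for $H_I=H\cap\mathrm{Fn}(I,\omega)$. By the product lemma for $\mathrm{Fn}(\kappa,\omega)\cong\mathrm{Fn}(I,\omega)\times\mathrm{Fn}(\kappa\setminus I,\omega)$, the filter $H'=H\cap\mathrm{Fn}(\kappa\setminus I,\omega)$ is generic over $L[H_I]$. As $\kappa\ge\aleph_2$, there is in $L$ an injection $\iota:\omega_1\times\omega\to\kappa\setminus I$. The set $\Psi=\{u\circ\iota:u\in H'\}$ is a filter on $\mathbb C$: if $s\subseteq u\circ\iota$ then $s\circ\iota^{-1}\subseteq u$ lies in $H'$, and common extensions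 in $H'$ give common extensions in $\Psi$. For each $j$ the set $\{u:u\circ\iota\in D_j\}$ lies in $L[H_I]$ and is dense in $\mathrm{Fn}(\kappa\setminus I,\omega)$: given $u$, pick $s\in D_j$ extending $u\circ\iota$ and pass to $u\cup(s\circ\iota^{-1})$. So $H'$ meets this set, and $\Psi$ meets $D_j$. Hence (Q) and $2^{\aleph_0}=\kappa$ hold in $L[H]$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{ordertrees}
\emph{Applications of Order Trees in Infinite Graphs},
\texttt{http://link.springer.com/content/pdf/10.1007/s11083-022-09601-x.pdf},
doi:10.1007/s11083-022-09601-x.

\end{thebibliography}
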